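\title{The spectrum of the exponents $(\underline{\chi}_j,\overline{\chi}_j)$ for $n$-systems: a counterexample and a classification}

\begin{abstract}
For a proper $n$-system $\mathbf{P}=(P_1,\dots,P_n)$ in the sense of Roy and $1\le j\le n-1$, let $\underline{\chi}_j$ and $\overline{\chi}_j$ be the lower and upper limits of $(P_{j+1}+\cdots+P_n)/(P_1+\cdots+P_j)$. A conjecture predicts that the set of all pairs $(\underline{\chi}_j,\overline{\chi}_j)$ is the region above the curve traced by the self-similar systems with geometric components. We show that this holds exactly when $j=1$, $j=n-1$ or $(n,j)=(4,2)$. For $n=5$, $j=2$ the pair $(5,10)$ is an explicit counterexample. For $2\le j\le n-2$ we determine all pairs with $\underline{\chi}_j\ge 3\cdot 2^{n-j-2}-1$.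
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Systems and their exponents}

Throughout, $n\ge3$ is an integer. A continuous map on an interval is called piecewise linear if it is linear between consecutive \emph{breakpoints} (points of non-differentiability) and each bounded interval contains finitely many breakpoints. The following definition is Roy's.

\begin{definition}\label{def:system}
Let $I=[q_*,\infty)$ with $q_*\ge0$. An \emph{$n$-system} on $I$ is a continuous, piecewise linear map $\mathbf{P}=(P_1,\dots,P_n)\colon I\to\mathbb{R}^n$ such that: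
\begin{itemize}
\item[(S1)] $0\le P_1(q)\le\cdots\le P_n(q)$ and $P_1(q)+\cdots+P_n(q)=q$ for each $q\in I$;
\item[(S2)] on each open subinterval of $I$ on which $\mathbf{P}$ is differentiable, there is an index $r$ such that $P_r$ has slope $1$ and all $P_k$ with $k\ne r$ are constant;
\item[(S3)] if $q$ is a breakpoint in the interior of $I$, if $P_r'(q^-)=1$ and $P_s'(q^+)=1$, and if $r<s$, then $P_r(q)=P_{r+1}(q)=\cdots=P_s(q)$.
\end{itemize}
The system is \emph{proper} if $P_1(q)\to\infty$ as $q\to\infty$.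
\end{definition}

We call the index $r$ in (S2) the \emph{active index}. One may picture $n$ values on a half-line, of which one at a time rises at unit speed. The motion may pass to a lower rank at any moment; by (S3) it may pass to a higher rank only when the two components are equal, for instance when the rising value overtakes the next one. All components are nondecreasing.

Fix $j\in\{1,\dots,n-1\}$ and put
\[
m=n-j,\qquad M=P_1+\cdots+P_j,\qquad N=P_{j+1}+\cdots+P_n .
\]
If $\mathbf{P}$ is proper, then $\chi_j(q)=N(q)/M(q)$ is defined for large $q$, and we set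
\[
\underline{\chi}_j(\mathbf{P})=\liminf_{q\to\infty}\chi_j(q),\qquad \overline{\chi}_j(\mathbf{P})=\limsup_{q\to\infty}\chi_j(q),
\]
both in $[0,\infty]$. Since $M+N=q$, we have $M/q=1/(1+\chi_j)$, so the two exponents record the largest and the smallest asymptotic share of $q$ carried by the $j$ lowest components. The \emph{spectrum} $\Sigma_{n,j}$ is the set of all pairs $(\underline{\chi}_j(\mathbf{P}),\overline{\chi}_j(\mathbf{P}))$ with $\mathbf{P}$ a proper $n$-system. By Roy's theorem, $\Sigma_{n,j}$ coincides with the corresponding spectrum of the exponents attached to points of $\mathbb{R}^n$ by the parametric geometry of numbers. That theorem is the reason to study $\Sigma_{n,j}$; it is not used below.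

\subsection{Regular systems and the conjecture}

The question is how small $\overline{\chi}_j$ can be when $\underline{\chi}_j$ is given. To keep $\chi_j$ large, the lower components must stay small; properness forces all of them to grow, and each growth of $M$ must be paid for in advance by a growth of $N$, which pushes $\chi_j$ up. The most even way to organize this is the following. Write
\[
R_r(g)=1+g+\cdots+g^{r-1}.
\]

\begin{example}[regular systems]\label{ex:regular}
Let $\rho>1$. Start from $(1,\rho,\dots,\rho^{n-1})$ at $q_*=R_n(\rho)$ and raise the lowest value at unit speed until it reaches $\rho^n$. The new configuration is $\rho$ times the old one; repeat. The active index passes from $r$ to $r+1$ when the rising value meets $\rho^r$, where $P_r=P_{r+1}$, and it drops from $n$ to $1$ at the end of the period, so this is a proper $n$-system (Figure~\ref{fig:regular}). While the rising value is below $\rho^j$, the sum $N=\rho^jR_m(\rho)$ is constant and $M$ grows from $R_j(\rho)$ to $\rho R_j(\rho)$;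 afterwards $M$ is constant and $\chi_j$ climbs back to its initial value. Hence $(\underline{\chi}_j,\overline{\chi}_j)=(f_j(\rho),\rho f_j(\rho))$, where
\begin{equation}\label{eq:f}
f_j(\rho)=\frac{\sum_{k=j-1}^{n-2}\rho^k}{\sum_{k=0}^{j-1}\rho^k}=\frac{\rho^{j-1}R_m(\rho)}{R_j(\rho)}=\frac{R_m(\rho)}{R_j(1/\rho)} .
\end{equation}
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.33]
\draw[->] (5,0)--(30,0) node[right] {$q$};
\draw[->] (5,0)--(5,17.5);
\foreach \x in {7,14,28} {\draw[dashed,gray] (\x,0)--(\x,17); \node[below] at (\x,0) {\scriptsize $\x$};}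
\foreach \y in {1,2,4,8,16} {\draw (4.8,\y)--(5.2,\y); \node[left] at (4.8,\y) {\scriptsize $\y$};}
\draw[thick] (7,1)--(14,8)--(28,8);
\draw[thick] (7,2)--(14,2)--(28,16);
\draw[thick] (7,4)--(28,4);
\foreach \p in {(8,2),(10,4),(16,4),(20,8)} \fill \p circle (0.25);
\end{tikzpicture}
\caption{The graphs of $P_1\le P_2\le P_3$, drawn together, for the regular $3$-system with ratio $\rho=2$ on $[7,28]$. In each period the lowest value rises to the top. Dots mark the points where the active index increases. The ratio $(P_2+P_3)/P_1$ equals $6$ at $q=7,14,28$ and $3$ at $q=8,16$.}\label{fig:regular}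
\end{figure}

Formula \eqref{eq:f} defines $f_j$ on $[1,\infty)$, and we put $f_j(\infty)=\lim_{\rho\to\infty}f_j(\rho)$. In the last quotient of \eqref{eq:f} the numerator is nondecreasing, the denominator is nonincreasing, and one of them is strictly monotone because $m+j\ge3$. So $f_j$ is continuous and strictly increasing on $[1,\infty]$, with $f_j(1)=m/j$, and with $f_j(\infty)=\infty$ if $m\ge2$ and $f_j(\infty)=1$ if $m=1$. By Lemma~\ref{lem:extremes} below, $\underline{\chi}_j(\mathbf{P})$ always lies in $f_j([1,\infty])$, so it equals $f_j(\rho)$ for a unique $\rho\in[1,\infty]$. The natural guess is that the regular system with this $\rho$ has the smallest possible $\overline{\chi}_j$ and that all larger values occur. With the convention $\infty\cdot x=\infty$ for $x>0$, put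
\[
\Gamma_{n,j}=\bigl\{(x,y)\in[0,\infty]^2 : x=f_j(\rho)\text{ and }y\ge\rho x\text{ for some }\rho\in[1,\infty]\bigr\}.
\]
The following is posed in \cite{PGN} as Conjecture (Version II).

\begin{quote}
\textbf{Conjecture.} \emph{For all $n\ge3$ and $j\in\{1,\dots,n-1\}$, $\Sigma_{n,j}=\Gamma_{n,j}$.}
\end{quote}

For $n=3$, where $f_1(\rho)=1+\rho$ and $f_2(\rho)=\rho/(1+\rho)$, the predicted regions are $y\ge x(x-1)$ with $x\ge2$ for $j=1$, and $y\ge x^2/(1-x)$ with $1/2\le x\le1$ for $j=2$.

\subsection{Results}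

The Conjecture is false.

\begin{theorem}\label{thm:counter}
For $n=5$ and $j=2$, the pair $(5,10)$ lies in $\Sigma_{5,2}$ and not in $\Gamma_{5,2}$.
\end{theorem}

One inclusion always holds.

\begin{theorem}\label{thm:inclusion}
For all $n\ge3$ and $1\le j\le n-1$, $\Gamma_{n,j}\subseteq\Sigma_{n,j}$.
\end{theorem}

In the other direction a second family of polynomials appears. For $m\ge2$ let
\[
E_m(g)=R_m(g)-g^{m-2}.
\]
Then $E_2(g)=g$, $E_3(g)=1+g^2$, and $E_{m+1}(g)=1+gE_m(g)$ because $R_{m+1}(g)=1+gR_m(g)$. By induction, $E_m$ is continuous and strictly increasing on $[1,\infty)$, satisfies $E_m\ge1$ there and tends to $E_m(\infty):=\infty$. Also $E_m(2)=2^m-1-2^{m-2}=3\cdot2^{m-2}-1$.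

\begin{theorem}\label{thm:bounds}
Let $\mathbf{P}$ be a proper $n$-system, $x=\underline{\chi}_j(\mathbf{P})$, $y=\overline{\chi}_j(\mathbf{P})<\infty$ and $g=y/x$. Then
\begin{itemize}
\item[(i)] $x\le f_1(g)$ if $j=1$;
\item[(ii)] $x\le f_{n-1}(g)$ if $j=n-1$;
\item[(iii)] $x\le E_m(g)$ if $2\le j\le n-2$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:large}
Let $2\le j\le n-2$. The part of $\Sigma_{n,j}$ with $x\ge E_m(2)=3\cdot2^{m-2}-1$ is exactly
\[
\{(E_m(g),y) : 2\le g\le\infty,\ y\ge gE_m(g)\}.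
\]
\end{theorem}

\begin{corollary}\label{cor:class}
The Conjecture is true for $(n,j)$ if and only if $j=1$, or $j=n-1$, or $(n,j)=(4,2)$. In all other cases $\Sigma_{n,j}$ strictly contains $\Gamma_{n,j}$, and their sections differ over every finite $x\ge3\cdot2^{m-2}-1$.
\end{corollary}

In particular $n=5$ is the smallest dimension in which the Conjecture fails. We do not determine $\Sigma_{n,j}$ for $x<3\cdot2^{m-2}-1$ when $2\le j\le n-2$ and $(n,j)\ne(4,2)$; there we only have Theorems~\ref{thm:inclusion} and~\ref{thm:bounds}(iii).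

Section~\ref{sec:states} translates the problem into one about sequences of vectors, and everything after it is discrete. Theorem~\ref{thm:counter} is proved in Section~\ref{sec:counter}, which needs only Lemma~\ref{lem:real} and shows the mechanism that is generalized in Section~\ref{sec:large}.

\section{Phases and states}\label{sec:states}

The function $\chi_j$ increases while the active index is at least $j+1$ and decreases while it is at most $j$. Only its local extrema matter, so we record the system at its local minima and ask how consecutive records are related. Condition (S3) enters through one observation.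

\begin{lemma}\label{lem:cross}
Let $1\le t<n$ and let $q'<q''$ be interior points of $I$, not breakpoints, with active index at most $t$ at $q'$ and at least $t+1$ at $q''$. Then $P_t(q)=P_{t+1}(q)$ at some breakpoint $q\in(q',q'')$.
\end{lemma}

\begin{proof}
There are finitely many breakpoints in $(q',q'')$, and the active index is constant between consecutive ones. At the first breakpoint after which it is at least $t+1$, it passes from some $r\le t$ to some $s\ge t+1$, and (S3) applies.
\end{proof}

\subsection{From a system to its states}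

Let $\mathbf{P}$ be proper. The active index cannot stay at least $j+1$ for all large $q$, since $P_1$ would be eventually constant; nor can it stay at most $j$, since $P_{j+1}$ would be eventually constant and $P_1\le P_{j+1}$ bounded. So there are breakpoints $q_0<q_0'<q_1<q_1'<\cdots$, tending to infinity, with $P_1(q_0)>0$, such that the active index is at most $j$ just before $q_0$, at least $j+1$ on each \emph{upper phase} $(q_k,q_k')$ and at most $j$ on each \emph{lower phase} $(q_k',q_{k+1})$. By (S3), $P_j(q_k)=P_{j+1}(q_k)$; call this value $c_k$. The \emph{state} at $k$ consists of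
\[
a_r(k)=P_r(q_k)\quad(1\le r\le j),\qquad u_r(k)=P_{j+r}(q_k)\quad(1\le r\le m),
\]
so that $a_j(k)=c_k=u_1(k)$, and we put $M_k=M(q_k)$, $N_k=N(q_k)$. The passage from state $k$ to state $k+1$ is \emph{step $k$}.

\begin{lemma}\label{lem:extremes}
We have $\underline{\chi}_j(\mathbf{P})=\liminf N_k/M_k$ and $\overline{\chi}_j(\mathbf{P})=\limsup N_{k+1}/M_k$. Moreover $\underline{\chi}_j(\mathbf{P})\ge m/j$, and $\underline{\chi}_j(\mathbf{P})\le1$ if $m=1$.
\end{lemma}

\begin{proof}
On $[q_k,q_k']$ only $N$ changes and on $[q_k',q_{k+1}]$ only $M$ changes. So $\chi_j$ increases from $N_k/M_k$ to $N_{k+1}/M_k$ and then decreases to $N_{k+1}/M_{k+1}$, which gives the two formulas. By (S1), $N\ge mP_{j+1}\ge mP_j\ge (m/j)M$. If $m=1$, then $N_k=c_k=a_j(k)\le M_k$.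
\end{proof}

Let $h_k$ be the largest $r$ such that $P_{j+r}$ is not constant on $[q_k,q_k']$, and $s_k$ the smallest $r$ such that $P_r$ is not constant on $[q_k',q_{k+1}]$. To reach the rank $j+h_k$, the motion must overtake everything between ranks $j+1$ and $j+h_k$; to get from rank $s_k$ back to rank $j+1$, it must do the same below. Each overtaking shifts a value down by one rank.

\begin{lemma}\label{lem:rules}
For each $k\ge0$:
\begin{itemize}
\item[(U)] $u_r(k+1)=u_r(k)$ for $r>h_k$, and $u_r(k+1)\ge u_{r+1}(k)$ for $1\le r<h_k$;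
\item[(L)] $a_r(k+1)=a_r(k)$ for $r<s_k$, and $a_r(k+1)\ge a_{r+1}(k)$ for $s_k\le r<j$.
\end{itemize}
Moreover $h_k=m$ for infinitely many $k$, and $s_k=1$ for infinitely many $k$.
\end{lemma}

\begin{proof}
The upper components are constant on lower phases and vice versa, so the equalities follow from the definitions of $h_k$ and $s_k$.

Let $1\le r<h_k$. The active index is at most $j$ just before $q_k$ and equals $j+h_k\ge j+r+1$ somewhere in $(q_k,q_k')$. Lemma~\ref{lem:cross}, with $q'$ so close to $q_k$ that $[q',q_k)$ contains no breakpoint, gives $q\in[q_k,q_k')$ with $P_{j+r}(q)=P_{j+r+1}(q)$. By monotonicity, $u_r(k+1)\ge P_{j+r}(q)=P_{j+r+1}(q)\ge u_{r+1}(k)$.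

Let $s_k\le r<j$. The active index equals $s_k\le r$ somewhere in $(q_k',q_{k+1})$ and is at least $j+1$ just after $q_{k+1}$. Lemma~\ref{lem:cross}, with $q''$ so close to $q_{k+1}$ that $(q_{k+1},q'']$ contains no breakpoint, gives $q\in(q_k',q_{k+1}]$ with $P_r(q)=P_{r+1}(q)$, and $a_r(k+1)\ge P_r(q)=P_{r+1}(q)\ge a_{r+1}(k)$.

Finally, $P_n\ge q/n$ is unbounded and changes only in steps with $h_k=m$, while $P_1$ is unbounded by properness and changes only in steps with $s_k=1$.
\end{proof}

\subsection{From states to a system}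

For constructions we need a converse. It is enough to treat steps with equality in (L) and with the inequalities of (U) for all ranks.

\begin{lemma}\label{lem:real}
For $k\ge0$ let real numbers
\[
0\le a_1(k)\le\cdots\le a_j(k)=c_k=u_1(k)\le\cdots\le u_m(k)
\]
be given, with $c_0>0$ and $a_1(k)\to\infty$, such that for each $k$:
\begin{itemize}
\item[(T1)] for some $s\in\{1,\dots,j\}$, depending on $k$, $a_r(k+1)=a_r(k)$ for $r<s$ and $a_r(k+1)=a_{r+1}(k)$ for $s\le r<j$;
\item[(T2)] $u_r(k+1)\ge u_{r+1}(k)$ for $1\le r<m$, and $u_m(k+1)\ge u_m(k)$.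
\end{itemize}
Put $M_k=\sum_ra_r(k)$ and $N_k=\sum_ru_r(k)$. Then some proper $n$-system has $\underline{\chi}_j=\liminf N_k/M_k$ and $\overline{\chi}_j=\limsup N_{k+1}/M_k$.
\end{lemma}

\begin{proof}
By (T2), $c_{k+1}\ge c_k$: it is at least $u_2(k)$ if $m\ge2$ and at least $u_1(k)$ if $m=1$. Start at $q_*=M_0+N_0$ with $\mathbf{P}(q_*)=(a(0),u(0))$. We go from $(a(k),u(k))$ to $(a(k+1),u(k+1))$ by a finite list of \emph{moves}, each raising one component at unit speed by an amount that may be zero.

\emph{Upper phase.} For $r=1,\dots,m-1$ in turn, raise $P_{j+r}$ from $u_r(k)$ to $u_{r+1}(k)$. Raise $P_n$ from $u_m(k)$ to $u_m(k+1)$. Then, for $r=m-1,\dots,1$ in turn, raise $P_{j+r}$ from $u_{r+1}(k)$ to $u_r(k+1)$; this is a raise by (T2), and the order is preserved because $P_{j+r+1}$ already equals $u_{r+1}(k+1)$. The upper components now equal $u(k+1)$.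

\emph{Lower phase.} For $r=s,\dots,j-1$ in turn, raise $P_r$ from $a_r(k)$ to $a_{r+1}(k)$. Then raise $P_j$ from $c_k$ to $c_{k+1}$, the current value of $P_{j+1}$. By (T1) the lower components now equal $a(k+1)$.

Since $M_k+N_k\ge na_1(k)\to\infty$, this defines $\mathbf{P}$ on all of $[q_*,\infty)$, with finitely many moves, including those of length zero, in each bounded interval. Conditions (S1) and (S2) hold by construction, and $P_1$ is nondecreasing and unbounded. For (S3), list the indices of the successive moves: $j+1,\dots,n$, then $n-1,\dots,j+1$, then $s,\dots,j$, then $j+1$ again. The index increases only from some $t$ to $t+1$, and always at a moment when $P_t=P_{t+1}$. Suppose that at a breakpoint $q$ the active index passes from $r$ to $r'>r$. Between the move of positive length ending at $q$ and the one starting at $q$ there are finitely many moves of length zero, and along them the index goes from $r$ to $r'$ with upward jumps of size one. So each $t$ with $r\le t<r'$ is crossed by a jump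 from $t$ to $t+1$ at $q$, and $P_r(q)=\cdots=P_{r'}(q)$.

Finally $M\ge c_0>0$, and $\chi_j$ is nondecreasing from $N_k/M_k$ to $N_{k+1}/M_k$ in the upper phase and nonincreasing from $N_{k+1}/M_k$ to $N_{k+1}/M_{k+1}$ in the lower phase.
\end{proof}

\section{Perturbed regular systems: proof of Theorem~\ref{thm:inclusion}}\label{sec:inclusion}

Replace the geometric progression of Example~\ref{ex:regular} by any positive, nondecreasing, unbounded sequence $(v_i)_{i\ge1}$, and for $k\ge j$ take
\[
a_r(k)=v_{k-j+r},\qquad u_r(k)=v_{k+r-1}.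
\]
Then $c_k=v_k$, (T1) holds with $s=1$, (T2) holds because $u_r(k+1)=u_{r+1}(k)$ for $r<m$ and $v_{k+m}\ge v_{k+m-1}$, and $a_1(k)\to\infty$. Lemma~\ref{lem:real} applies after a shift of the index, with
\[
M_k=\sum_{r=0}^{j-1}v_{k-r},\qquad N_k=\sum_{r=0}^{m-1}v_{k+r}.
\]
Let $\theta_k=v_{k+1}/v_k$. The quotients $N_k/M_k$ and $N_{k+1}/M_k$ depend only on the \emph{window} of $n-1$ ratios $\theta_{k-j+1},\dots,\theta_{k+m-1}$. We use three facts.
\begin{itemize}
\item[(a)] If all ratios in the window are at least $\rho$, then $N_k\ge R_m(\rho)v_k$ and $M_k\le R_j(1/\rho)v_k$, so $N_k/M_k\ge f_j(\rho)$.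
\item[(b)] If they all equal $\rho$, then $N_k/M_k=f_j(\rho)$ and $N_{k+1}/M_k=\rho f_j(\rho)$.
\item[(c)] Always $N_{k+1}/M_k\ge v_{k+1}/(jv_k)=\theta_k/j$.
\end{itemize}
Thus an isolated large ratio raises $\overline{\chi}_j$ and does not lower $\underline{\chi}_j$. Let $x=f_j(\rho)$ and $y\ge\rho x$.

\emph{Case $\rho<\infty$, $y<\infty$.} For $\sigma\ge\rho$ consider the $n-1$ windows in which one ratio is $\sigma$ and the others are $\rho$, together with the window in which all ratios are $\rho$. Let $Y(\sigma)$ be the maximum of $N_{k+1}/M_k$ over these $n$ windows. It is a maximum of finitely many continuous functions of $\sigma$, with $Y(\rho)=\rho x$ by (b) and $Y(\sigma)\ge\sigma/j$ by (c). By the intermediate value theorem, $Y(\sigma)=y$ for some $\sigma\ge\rho$. If $\sigma>1$, take $v_1=1$, $\theta_k=\sigma$ for $k\in\{2n,4n,6n,\dots\}$ and $\theta_k=\rho$ otherwise. Then $v$ is unbounded, every window is one of the $n$ considered, and each of these occurs infinitely often. So $\limsup N_{k+1}/M_k=Y(\sigma)=y$,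 and $\liminf N_k/M_k=x$ by (a) and (b). If $\sigma=1$, then $\rho=1$ and $x=y=m/j$; the sequence $v_k=k$ makes both quotients tend to $m/j$.

\emph{Case $\rho<\infty$, $y=\infty$.} Take $\theta_{2n\nu}=\rho+\nu$ for $\nu\ge1$ and $\theta_k=\rho$ otherwise. Facts (a) and (b) give $\liminf N_k/M_k=x$, and (c) gives $\limsup N_{k+1}/M_k=\infty$.

\emph{Case $\rho=\infty$}, so that $y=\infty$. Take $\theta_k\ge1$ with $\theta_k\to\infty$. By (c), $N_{k+1}/M_k\to\infty$. If $m\ge2$, then $N_k/M_k\ge v_{k+1}/(jv_k)\to\infty=f_j(\infty)$. If $m=1$, then $N_k/M_k=v_k/(v_k+\cdots+v_{k-j+1})\to1=f_j(\infty)$. \qed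

\section{The counterexample: proof of Theorem~\ref{thm:counter}}\label{sec:counter}

\subsection{The idea}

Here $n=5$, $j=2$, $m=3$. In a regular system $P_1$ moves in every step, so it is always comparable to $P_2$, and it inflates the denominator $M$. Properness only asks that $P_1$ move infinitely often. If $P_1$ is left alone for a long time, it becomes negligible and $(P_2,\dots,P_5)$ behaves like a $4$-system with one lower component, for which ratio $2$ allows $N/M=R_3(2)=7$, well above $f_2(2)=2\cdot7/3=14/3$. The rare steps in which $P_1$ moves have a cost, and the point is that it is smaller than the cost of moving $P_1$ all the time.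

To compute it, prescribe $M_k=2^k$ and look for states
\[
a(k)=(e,c_k),\qquad u(k)=(c_k,c_{k+1},t_k),\qquad c_k=2^k-e,
\]
where $e$ is the current value of $P_1$. The order requires $t_k\ge c_{k+1}$ and (T2) requires $t_k\le c_{k+2}$, so $N_k$ can be chosen in the interval $[c_k+2c_{k+1},\,c_k+c_{k+1}+c_{k+2}]$. Its left end is at most $5\cdot2^k$. Its right end is about $7\cdot2^k$ when $e$ is negligible. Suppose now that $P_1$ moves in step $i-1$. By (T1) with $s=1$ the new value of $e$ is $c_{i-1}\approx2^{i-1}$, so that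
\[
(c_{i-2},c_{i-1},c_i,c_{i+1},c_{i+2})\approx2^{i-2}\cdot(1,2,2,6,14).
\]
The right end of the interval, divided by $2^k$, is then about $1+2+2=5$ for $k=i-2$, about $(2+2+6)/2=5$ for $k=i-1$, and about $(2+6+14)/4=11/2$ for $k=i$. So $5\cdot2^k$ nearly fits into every interval. Choosing $N_k\approx5\cdot2^k$ at \emph{every} $k$, and not larger where more is possible, keeps $N_{k+1}/M_k$ near $10$.

\subsection{The construction}

Choose integers $0=i_0<i_1<i_2<\cdots$ with $i_{\nu+1}-i_\nu\ge3$ and $i_{\nu+1}-i_\nu\to\infty$; \emph{block $\nu$} is the set of $k$ with $i_\nu\le k<i_{\nu+1}$. Put $e_0=0$ and $e_{\nu+1}=2^{i_{\nu+1}-1}-e_\nu$. By induction $0\le e_\nu\le2^{i_\nu-1}$, and $e_{\nu+1}\ge2^{i_{\nu+1}-1}-2^{i_\nu-1}\ge2^{i_{\nu+1}-2}\to\infty$. For $k$ in block $\nu$, and with $i=i_{\nu+1}$, put $c_k=2^k-e_\nu$ and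
\[
a(k)=(e_\nu,c_k),\qquad u(k)=(c_k,c_{k+1},t_k),\qquad
t_k=\begin{cases}2^{k+1}+2e_\nu & \text{if } k\le i-3,\\ 2^{k+1}+e_\nu & \text{if } k=i-2,\\ 3\cdot2^k & \text{if } k=i-1.\end{cases}
\]
For $i_1=3$, $i_2=6$, $i_3\ge9$ we have $e_1=4$, $e_2=28$, and these formulas give:
\[
\begin{array}{c|ccccccc}
k&0&1&2&3&4&5&6\\ \hline
a(k)&(0,1)&(0,2)&(0,4)&(4,4)&(4,12)&(4,28)&(28,36)\\
u(k)&(1,2,2)&(2,4,4)&(4,4,12)&(4,12,24)&(12,28,36)&(28,36,96)&(36,100,184)\\
N_k&5&10&20&40&76&160&320
\end{array}
\]
We verify the hypotheses of Lemma~\ref{lem:real}. The first two values of $c$ in block $\nu+1$ are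
\begin{equation}\label{eq:newblock}
c_i=2^i-e_{\nu+1}=2^{i-1}+e_\nu,\qquad c_{i+1}=2^{i+1}-e_{\nu+1}=3\cdot2^{i-1}+e_\nu .
\end{equation}

\emph{Order.} In block $\nu$ we have $2e_\nu\le2^{i_\nu}\le2^k$, so $e_\nu\le c_k$. The sequence $c$ increases inside a block, and $c_i=2^{i-1}+e_\nu\ge2^{i-1}-e_\nu=c_{i-1}$. Next, $c_{k+1}\le t_k\le c_{k+2}$ for all $k$:
\begin{itemize}
\item if $k\le i-3$, then $c_{k+1}=2^{k+1}-e_\nu\le t_k$, and $t_k\le2^{k+2}-e_\nu=c_{k+2}$ because $3e_\nu\le3\cdot2^{k-1}\le2^{k+1}$;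
\item if $k=i-2$, then $c_{k+1}=2^{k+1}-e_\nu\le t_k$, and $c_{k+2}=2^{k+1}+e_\nu=t_k$ by \eqref{eq:newblock};
\item if $k=i-1$, then $c_{k+1}=2^k+e_\nu\le3\cdot2^k\le3\cdot2^k+e_\nu=c_{k+2}$ by \eqref{eq:newblock}.
\end{itemize}

\emph{Transitions.} (T1) holds with $s=2$ inside a block, and with $s=1$ from $i-1$ to $i$ because $e_{\nu+1}=2^{i-1}-e_\nu=c_{i-1}$. (T2) holds because $u_1(k+1)=c_{k+1}=u_2(k)$, $u_2(k+1)=c_{k+2}\ge t_k$ and $t_{k+1}\ge c_{k+2}\ge t_k$. Also $c_0=1$ and $a_1(k)=e_\nu\to\infty$.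

\emph{Sums.} We have $M_k=2^k$. For $k\le i-2$, $c_k+c_{k+1}=3\cdot2^k-2e_\nu$, so $N_k=5\cdot2^k$ if $k\le i-3$ and $N_k=5\cdot2^k-e_\nu$ if $k=i-2$. For $k=i-1$, $c_k+c_{k+1}=2\cdot2^k$ and $N_k=5\cdot2^k$. At $k=i_{\nu+1}-2$ the relative defect is $e_\nu/2^k\le2^{i_\nu-i_{\nu+1}+1}\to0$; this is where the growing gaps are used. Hence $N_k/M_k\to5$ and $N_{k+1}/M_k\to10$, and $(5,10)\in\Sigma_{5,2}$ by Lemma~\ref{lem:real}.

Since $f_2(\rho)=\rho(1+\rho+\rho^2)/(1+\rho)$ is strictly increasing and $f_2(2)=14/3<5$, the unique $\rho$ with $f_2(\rho)=5$ exceeds $2$ (numerically $\rho\approx2.08$). So $10<5\rho$ and $(5,10)\notin\Gamma_{5,2}$. \qed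

\section{Upper bounds for $\underline{\chi}_j$: proof of Theorem~\ref{thm:bounds}}\label{sec:bounds}

We use the states of $\mathbf{P}$ from Section~\ref{sec:states}. By Lemma~\ref{lem:extremes}, $0<x\le y<\infty$, so $g\in[1,\infty)$. Fix $0<x_0<x$ and $y_0>y$, put $g_0=y_0/x_0>1$, and choose $k_0$ with
\begin{equation}\label{eq:basic}
N_k\ge x_0M_k\quad\text{and}\quad N_{k+1}\le y_0M_k\qquad(k\ge k_0).
\end{equation}
It suffices to prove each inequality with $(x_0,g_0)$ in place of $(x,g)$: the functions $f_j$ and $E_m$ are continuous on $[1,\infty)$, and $g_0\to g$ as $x_0\to x$, $y_0\to y$.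

The meaning of $g_0$ is that $M_{k+1}\le N_{k+1}/x_0\le g_0M_k$: the sum $M$ grows by a factor at most $g_0$ per step. Consider $n=3$, $j=1$, where $M_k=c_k$, and a step $k\ge k_0$ with $h_k=2$. By (U), $u_2(k)\le u_1(k+1)=M_{k+1}\le g_0M_k$, so $x_0M_k\le N_k=c_k+u_2(k)\le(1+g_0)M_k$. This is (i) for $n=3$. For larger $m$ one wants to repeat the shift, bounding $u_{r+1}(k)$ by $u_r(k+1)$, then by $u_{r-1}(k+2)$, and so on. The difficulty is that (U) gives the shift only for $r<h_k$, and between two steps of large height there may be any number of low steps, each of which could cost a factor $g_0$. The remedy is to work with partial sums: during low steps the high components are frozen, and comparing their sum with $N$ bridges the whole stretch at no cost.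

\subsection{Going back through the upper components}

Put $U_r(k)=u_1(k)+\cdots+u_r(k)$, so that $U_1(k)=c_k$ and $U_m(k)=N_k$.

\begin{lemma}\label{lem:back}
Let $1\le r<m$ and $0<\kappa\le x_0$. Let $k_0\le k<\ell$ with $h_k\ge r+1$ and $h_i\le r$ for $k<i<\ell$. If $U_r(\ell)\le\kappa M_\ell$, then $U_{r+1}(k)\le(1+g_0\kappa)M_k$.
\end{lemma}

\begin{proof}
By (U), the tail $T=u_{r+1}+\cdots+u_m$ has the same value at states $k+1$ and $\ell$. By \eqref{eq:basic}, $U_r(\ell)\le(\kappa/x_0)N_\ell$. Since $\kappa\le x_0$ and $N_\ell\ge N_{k+1}$,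
\[
T=N_\ell-U_r(\ell)\ge\Bigl(1-\frac{\kappa}{x_0}\Bigr)N_\ell\ge\Bigl(1-\frac{\kappa}{x_0}\Bigr)N_{k+1},
\]
and therefore $U_r(k+1)=N_{k+1}-T\le(\kappa/x_0)N_{k+1}\le\kappa g_0M_k$. As $h_k\ge r+1$, rule (U) gives $u_{t+1}(k)\le u_t(k+1)$ for $1\le t\le r$, so $U_{r+1}(k)\le c_k+U_r(k+1)$. Finally $c_k\le M_k$.
\end{proof}

\begin{lemma}\label{lem:iterate}
Let $1\le r_0\le m$ and $\kappa_{r_0}>0$, and define $\kappa_{r+1}=1+g_0\kappa_r$ for $r_0\le r<m$. If $U_{r_0}(\ell)\le\kappa_{r_0}M_\ell$ for infinitely many $\ell$, then $x_0\le\kappa_m$.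
\end{lemma}

\begin{proof}
Suppose $x_0>\kappa_m$. As $g_0>1$, the $\kappa_r$ increase with $r$, so all are less than $x_0$. Assume that $r<m$ and $U_r(\ell)\le\kappa_rM_\ell$ for infinitely many $\ell$. For such $\ell$, let $k$ be the last index below $\ell$ with $h_k\ge r+1$. Since $h_i=m$ infinitely often, $k$ exists for large $\ell$ and tends to infinity with $\ell$. Lemma~\ref{lem:back} gives $U_{r+1}(k)\le\kappa_{r+1}M_k$ for infinitely many $k$. By induction $N_k=U_m(k)\le\kappa_mM_k<x_0M_k$ for infinitely many $k$, contradicting \eqref{eq:basic}.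
\end{proof}

\begin{proof}[Proof of (i)]
If $j=1$, then $U_1(\ell)=c_\ell=M_\ell$ for all $\ell$. Lemma~\ref{lem:iterate} with $r_0=1$, $\kappa_1=1$ has $\kappa_r=R_r(g_0)$ and gives $x_0\le R_m(g_0)=f_1(g_0)$.
\end{proof}

The start $U_1(\ell)\le M_\ell$ is valid for every $j$ and gives $x_0\le R_m(g_0)$. When $j\ge2$ this ignores the other lower components, which may indeed be negligible most of the time. They are not negligible just after $P_1$ has moved, and starting the iteration there improves $\kappa_2$ from $1+g_0$ to $g_0$.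

\begin{proof}[Proof of (iii)]
If $x_0\le1$, then $x_0\le E_m(g_0)$ and there is nothing to prove; let $x_0>1$. Let $p$ be an index with $s_p=1$. As $j\ge2$, rule (L) with $r=j-1$ gives $a_{j-1}(p+1)\ge a_j(p)=c_p$, so
\[
M_{p+1}\ge c_p+c_{p+1}.
\]
Let $k$ be the last index with $k\le p$ and $h_k\ge2$. Since $m\ge2$ and $h_i=m$ infinitely often, $k$ exists for large $p$ and tends to infinity with $p$; assume $k\ge k_0$. The tail $T=u_2+\cdots+u_m$ has the same value at states $k+1$ and $p+1$, so $c_{k+1}=N_{k+1}-T=N_{k+1}-N_{p+1}+c_{p+1}$. By (U), $u_2(k)\le c_{k+1}$. Using $c_k\le c_p$, then \eqref{eq:basic}, then $x_0>1$ and $N_{p+1}\ge N_{k+1}$,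
\begin{align*}
U_2(k)\le c_k+c_{k+1}&\le N_{k+1}-N_{p+1}+c_p+c_{p+1}\le N_{k+1}-N_{p+1}+M_{p+1}\\
&\le N_{k+1}-\Bigl(1-\frac1{x_0}\Bigr)N_{p+1}\le\frac{N_{k+1}}{x_0}\le g_0M_k .
\end{align*}
Since $s_p=1$ infinitely often, this holds for infinitely many $k$. Lemma~\ref{lem:iterate} with $r_0=2$, $\kappa_2=g_0=E_2(g_0)$ has $\kappa_r=E_r(g_0)$ and gives $x_0\le E_m(g_0)$.
\end{proof}

\begin{remark}\label{rem:proper}
Only the two largest entries of $a(p+1)$ were used, which is why the bound depends on $m$ alone. Properness supplies the indices $p$, and (iii) fails without it: if $P_1=\cdots=P_{j-1}=0$ and $(P_j,\dots,P_n)$ is the regular $(m+1)$-system with ratio $g>1$, then $\chi_j$ oscillates between $R_m(g)$ and $gR_m(g)$ by Example~\ref{ex:regular}, and $R_m(g)>E_m(g)$.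
\end{remark}

\subsection{Going forward through the lower components}

If $j=n-1$, then $m=1$ and $N_k=c_k$, so an upper bound for $N_k/M_k$ is a lower bound for $M_k$ in terms of $c_k$. The argument is the mirror image of the previous one: rule (L) bounds lower components from below by those of the previous state, so we move forward in time. Put $A_r(k)=a_{j-r+1}(k)+\cdots+a_j(k)$, the sum of the $r$ largest lower components; $A_1(k)=c_k$ and $A_j(k)=M_k$.

\begin{lemma}\label{lem:forward}
Let $m=1$, $1\le r<j$ and $\kappa>0$. Let $k_0\le\ell\le k$ with $s_k\le j-r$ and $s_i>j-r$ for $\ell\le i<k$. If $A_r(\ell)\ge\kappa c_\ell$, then $A_{r+1}(k+1)\ge(1+\kappa/g_0)c_{k+1}$.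
\end{lemma}

\begin{proof}
By \eqref{eq:basic}, $A_r(\ell)\ge\kappa N_\ell\ge\kappa x_0M_\ell$; as $A_r(\ell)\le M_\ell$, this shows $\kappa x_0\le1$. By (L), the sum $D=a_1+\cdots+a_{j-r}$ has the same value at states $\ell$ and $k$, and
\[
D=M_\ell-A_r(\ell)\le(1-\kappa x_0)M_\ell\le(1-\kappa x_0)M_k .
\]
Hence $A_r(k)=M_k-D\ge\kappa x_0M_k\ge\kappa x_0N_{k+1}/y_0=\kappa c_{k+1}/g_0$. As $s_k\le j-r$, rule (L) gives $a_t(k+1)\ge a_{t+1}(k)$ for $j-r\le t<j$, and summing yields $A_{r+1}(k+1)\ge c_{k+1}+A_r(k)$.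
\end{proof}

\begin{proof}[Proof of (ii)]
Start from $A_1(k_0)=c_{k_0}$ and apply Lemma~\ref{lem:forward} for $r=1,\dots,j-1$, each time with $k$ the first index at or after the current $\ell$ with $s_k\le j-r$; it exists because $s_i=1$ infinitely often. The constants are $\kappa_1=1$ and $\kappa_{r+1}=1+\kappa_r/g_0$, that is, $\kappa_r=R_r(1/g_0)$. We reach an index $\ell\ge k_0$ with
\[
M_\ell=A_j(\ell)\ge R_j(1/g_0)N_\ell\ge R_j(1/g_0)x_0M_\ell ,
\]
so $x_0\le1/R_j(1/g_0)=f_{n-1}(g_0)$.
\end{proof}

\section{The spectrum for large $\underline{\chi}_j$: proof of Theorem~\ref{thm:large}}\label{sec:large}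

Let $2\le j\le n-2$, so $m\ge2$.

\subsection{Necessity and the point at infinity}

Let $(x,y)\in\Sigma_{n,j}$ with $E_m(2)\le x<\infty$, and write $x=E_m(g)$ with $2\le g<\infty$. If $y<\infty$, Theorem~\ref{thm:bounds}(iii) gives $E_m(g)\le E_m(y/x)$, so $y\ge gx$; if $y=\infty$ this is trivial. If $x=\infty$, then $y=\infty$. The pair $(\infty,\infty)$ is the case $g=\infty$ of the stated set, and it lies in $\Sigma_{n,j}$ by Theorem~\ref{thm:inclusion}, since $f_j(\infty)=\infty$.

\subsection{The construction}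

Let $2\le g<\infty$, $x=E_m(g)$ and $gx\le y\le\infty$. We must show $(x,y)\in\Sigma_{n,j}$. We combine the long blocks of Section~\ref{sec:counter} with the isolated large ratios of Section~\ref{sec:inclusion}: $M_k$ is a prescribed sequence $G_k$ with ratio $g$, except for one larger ratio in the middle of each block, which tunes $\overline{\chi}_j$. The value $x=R_m(g)-g^{m-2}$ is what the change of block permits: if it occurs at $i=k+m-1$, then $c_i\approx G_i-G_{i-1}$, and the largest available $N_k$, namely $c_k+\cdots+c_{k+m-1}$, falls short of $R_m(g)G_k$ by about $G_{i-1}=g^{m-2}G_k$.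

Choose integers $0=i_0<i_1<p_1<i_2<p_2<i_3<\cdots$ whose consecutive differences are at least $2m$ and tend to infinity, and numbers $\sigma_\nu\ge g$ to be fixed later. Block $\nu$ is again the set of $k$ with $i_\nu\le k<i_{\nu+1}$. Let $G_0=1$ and $G_{k+1}=\theta_kG_k$, where $\theta_{p_\nu}=\sigma_\nu$ and $\theta_k=g$ otherwise. Put $e_\nu=0$ for $\nu\le0$ and define recursively
\[
B_\nu=e_{\nu-j+2}+\cdots+e_\nu,\qquad c_k=G_k-B_\nu\ \ (k\text{ in block }\nu),\qquad e_{\nu+1}=c_{i_{\nu+1}-1}.
\]
The $j-1$ terms of $B_\nu$ are the frozen lower components in block $\nu$. We claim that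
\begin{equation}\label{eq:B}
B_0=0,\qquad 0\le B_\nu\le G_{i_\nu-1}\ \ (\nu\ge1),\qquad (1-1/g)G_k\le c_k\le G_k .
\end{equation}
Assume $e_\mu\ge0$ for $\mu\le\nu$ and the assertion on $B_\nu$. For $k$ in block $\nu$ we have $0\le B_\nu\le G_k/g$, which gives the bounds on $c_k$ and hence $e_{\nu+1}\ge0$. Then $B_{\nu+1}\ge0$ and
\[
B_{\nu+1}=B_\nu-e_{\nu-j+2}+(G_{i_{\nu+1}-1}-B_\nu)=G_{i_{\nu+1}-1}-e_{\nu-j+2}\le G_{i_{\nu+1}-1},
\]
which completes the induction.

The sequence $c$ is nondecreasing. Inside a block it increases with $G$, and for $i=i_{\nu+1}$ we have $c_i\ge G_i-G_{i-1}\ge G_{i-1}\ge c_{i-1}$ because $g\ge2$. Consequently the $e_\nu$ are nondecreasing, $e_\nu\le c_k$ in block $\nu$, and $e_\nu\to\infty$ by \eqref{eq:B}.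

For $w^-\le w^+$, the point of $[w^-,w^+]$ nearest to $z$ is $\min(\max(z,w^-),w^+)$. It is a continuous function of $(z,w^-,w^+)$, homogeneous of degree one, at least $\min(z,w^+)$ and at most $\max(z,w^-)$. For $k$ in block $\nu$ let
\[
a(k)=(e_{\nu-j+2},\dots,e_\nu,c_k),\qquad u(k)=(c_k,c_{k+1},\dots,c_{k+m-2},t_k),
\]
where $t_k$ is the point of $[c_{k+m-2},c_{k+m-1}]$ nearest to $xG_k-\sum_{r=0}^{m-2}c_{k+r}$. The entries are ordered, $c_0=1$, and $a_1(k)=e_{\nu-j+2}\to\infty$. (T1) holds with $s=j$ inside a block, and with $s=1$ from $k=i_{\nu+1}-1$ to $k+1$ because $e_{\nu+1}=c_k$. (T2) holds because $u_r(k+1)=c_{k+r}=u_{r+1}(k)$ for $r\le m-2$, and $t_k\le c_{k+m-1}=u_{m-1}(k+1)\le t_{k+1}$. So Lemma~\ref{lem:real} applies. We have $M_k=B_\nu+c_k=G_k$, and $N_k$ is the point nearest to $xG_k$ in $[W_k^-,W_k^+]$, where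
\[
W_k^-=\sum_{r=0}^{m-2}c_{k+r}+c_{k+m-2},\qquad W_k^+=\sum_{r=0}^{m-1}c_{k+r}.
\]
For $(j,m,g)=(2,3,2)$ and all $\sigma_\nu=2$ these are the states of Section~\ref{sec:counter}.

\subsection{The two limits}

We use that $\lambda\le2^{\lambda-1}\le g^{\lambda-1}$ for each integer $\lambda\ge1$.

\emph{Step 1: $N_k\ge(x-\eta_k)G_k$ with $0\le\eta_k\to0$, for any choice of $\sigma_\nu\ge g$.} As $N_k\ge\min(xG_k,W_k^+)$, it suffices to bound $W_k^+$ from below. Let $k$ lie in block $\nu$. If $k+m-1$ also lies in block $\nu$, then $G_{k+r}\ge g^rG_k$ and $B_\nu\le G_k/g$ give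
\[
W_k^+\ge R_m(g)G_k-mB_\nu\ge\bigl(R_m(g)-m/g\bigr)G_k\ge xG_k,
\]
because $m\le g^{m-1}$. Otherwise $k<i\le k+m-1$ with $i=i_{\nu+1}$, and exactly $\lambda=k+m-i\in\{1,\dots,m-1\}$ of the indices $k,\dots,k+m-1$ lie in block $\nu+1$, the others in block $\nu$. All these indices are within distance $m-1$ of $i$, so none is a $p_\mu$, and $G_{i-1}=g^{m-1-\lambda}G_k$. By \eqref{eq:B}, $B_{\nu+1}\le G_{i-1}$, so
\[
W_k^+\ge R_m(g)G_k-\lambda G_{i-1}-mB_\nu=\bigl(R_m(g)-\lambda g^{m-1-\lambda}\bigr)G_k-mB_\nu\ge xG_k-mB_\nu,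
\]
because $\lambda\le g^{\lambda-1}$. Here $k>i_{\nu+1}-m$, so $B_\nu/G_k\le2^{-(i_{\nu+1}-i_\nu-m)}\to0$ as $\nu\to\infty$. Take $\eta_k=mB_\nu/G_k$ in this case and $\eta_k=0$ in the first.

\emph{Step 2: free indices.} Call $k\ge1$ \emph{free} if no $p_\nu$ lies in $\{k-1,\dots,k+m-1\}$; there are infinitely many free $k$, for instance the $i_\nu$ with $\nu\ge1$. Since $x=R_{m-1}(g)+g^{m-1}-g^{m-2}$ and $g\ge2$,
\begin{equation}\label{eq:between}
R_{m-1}(g)+g^{m-2}\le x\le R_m(g).
\end{equation}
For free $k$, the bound $c\le G$ gives $W_k^-\le(R_{m-1}(g)+g^{m-2})G_k\le xG_k$, hence $N_k\le xG_k$. With Step 1, $N_k/M_k\to x$ and $N_k/M_{k-1}=gN_k/G_k\to gx$ along free $k$, and $\liminf N_k/M_k=x$ over all $k$.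

\emph{Step 3: the case $y=\infty$.} Take $\sigma_\nu\to\infty$. By Step 1, $N_{p_\nu+1}/M_{p_\nu}=\sigma_\nu N_{p_\nu+1}/G_{p_\nu+1}\ge\sigma_\nu(x-\eta_{p_\nu+1})\to\infty$. So $(x,\infty)\in\Sigma_{n,j}$.

\emph{Step 4: the case $y<\infty$.} Take all $\sigma_\nu$ equal to one number $\sigma\ge g$. An index $k\ge1$ that is not free has the form $k=p_\nu-\delta$ with $\delta\in\{-1,0,\dots,m-1\}$. Fix $\delta$ and let $\nu\to\infty$. The indices $k,\dots,k+m-1$ are within distance $m$ of $p_\nu$, so they lie in block $\nu$, and $B_\nu/G_k\le2^{-(p_\nu-i_\nu-m)}\to0$. For $0\le r\le m-1$, the quotient $\gamma_r=G_{k+r}/G_k$ does not depend on $\nu$: it equals $\sigma g^{r-1}$ if $0\le\delta<r$ and $g^r$ otherwise. Therefore $W_k^\pm/G_k\to w^\pm$, where $w^-=\gamma_0+\cdots+\gamma_{m-2}+\gamma_{m-2}$ and $w^+=\gamma_0+\cdots+\gamma_{m-1}$, and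
\[
\frac{N_k}{M_{k-1}}=\theta_{k-1}\frac{N_k}{G_k}\ \longrightarrow\ Y_\delta(\sigma):=\theta\cdot\min\bigl(\max(x,w^-),w^+\bigr),
\]
with $\theta=\sigma$ if $\delta=-1$ and $\theta=g$ otherwise. Each $Y_\delta$ is continuous on $[g,\infty)$. If $\sigma=g$ or $\delta=-1$, then $\gamma_r=g^r$ for all $r$ and $w^-\le x\le w^+$ by \eqref{eq:between}; so $Y_\delta(g)=gx$ for all $\delta$, and $Y_{-1}(\sigma)=\sigma x$. The indices $k\ge1$ split into finitely many infinite classes (free, or not free with given $\delta$), along each of which $N_k/M_{k-1}$ converges. Hence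
\[
\limsup N_{k+1}/M_k=Y(\sigma):=\max\bigl(gx,Y_{-1}(\sigma),\dots,Y_{m-1}(\sigma)\bigr),
\]
a continuous function with $Y(g)=gx$ and $Y(\sigma)\ge\sigma x$. By the intermediate value theorem $Y(\sigma)=y$ for some $\sigma\ge g$, and Lemma~\ref{lem:real} gives $(x,y)\in\Sigma_{n,j}$. \qed

\begin{remark}\label{rem:two}
The construction needs $g\ge2$ already at the first change of block: $B_1=G_{i_1-1}$, so $c_{i_1}=(g-1)G_{i_1-1}$ while $c_{i_1-1}=G_{i_1-1}$, and $c$ would decrease if $g<2$. When $P_1,\dots,P_{j-1}$ are negligible, moving $P_1$ about doubles $M$ at least, since $M_{p+1}\ge c_p+c_{p+1}\ge2c_p$.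
\end{remark}

\section{The classification: proof of Corollary~\ref{cor:class}}\label{sec:class}

\emph{The cases $j=1$, $j=n-1$ and $(n,j)=(4,2)$.} By Theorem~\ref{thm:inclusion} it remains to show $\Sigma_{n,j}\subseteq\Gamma_{n,j}$. Let $(x,y)\in\Sigma_{n,j}$ and write $x=f_j(\rho)$ with $\rho\in[1,\infty]$, which is possible by Lemma~\ref{lem:extremes}. If $y=\infty$, then $(x,y)\in\Gamma_{n,j}$. Let $y<\infty$ and $g=y/x\in[1,\infty)$. For $j=1$ and $j=n-1$, Theorem~\ref{thm:bounds} gives $f_j(\rho)\le f_j(g)$, so $\rho\le g$. For $(n,j)=(4,2)$ we have $f_2(\rho)=\rho(1+\rho)/(1+\rho)=\rho$, and Theorem~\ref{thm:bounds}(iii) gives $\rho=x\le E_2(g)=g$. In each case $y=gx\ge\rho x$.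

\emph{The other cases.} Let $2\le j\le n-2$, $(j,m)\ne(2,2)$, and let $x\ge E_m(2)$ be finite. Write $x=E_m(g)$ with $2\le g<\infty$. Then
\[
f_j(g)=\frac{R_m(g)}{R_j(1/g)}\le\frac{R_m(g)}{1+1/g}=R_m(g)-\frac{R_m(g)}{1+g}\le R_m(g)-g^{m-2}=E_m(g).
\]
The first inequality holds because $j\ge2$ and is strict if $j\ge3$. The second is equivalent to $g^{m-2}+g^{m-1}\le R_m(g)$, which holds because $m\ge2$ and is strict if $m\ge3$. So $f_j(g)<x$. Since $f_j(\infty)=\infty$, we have $x=f_j(\rho)$ with $g<\rho<\infty$. The section of $\Gamma_{n,j}$ over $x$ is $[\rho x,\infty]$, while by Theorem~\ref{thm:large} the section of $\Sigma_{n,j}$ is $[gx,\infty]$, which is strictly larger. Together with Theorem~\ref{thm:inclusion}, this shows that $\Sigma_{n,j}$ strictly contains $\Gamma_{n,j}$. \qed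

\medskip
For $n=5$ the two failing cases show the two sources of strictness: $j=2$, $m=3$, $g=2$ gives the pair $(5,10)$ of Theorem~\ref{thm:counter}, and $j=3$, $m=2$, $g=2$ gives $(2,4)\in\Sigma_{5,3}$, which is not in $\Gamma_{5,3}$ because $f_3(2)=3/(7/4)=12/7<2$.

\begin{thebibliography}{9}
\bibitem{PGN}
\emph{Parametric Geometry of Numbers},
\texttt{https://ruor.uottawa.ca/bitstreams/}\allowbreak\texttt{9b19e4bf-84cc-413d-8ff9-ae06014ce32f/}\allowbreak\texttt{download}
\end{thebibliography}
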